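# Binary codes just above the list-decoding threshold have polynomial size

## 1. A polynomial bound above the threshold radius

**Theorem 1.** Let $L\ge 2$ be an integer, $k=\lfloor L/2\rfloor$, and
$$\tau_L=\frac12-\binom{2k}{k}2^{-2k-1}.$$
For $\varepsilon>0$ let $m(L,\varepsilon)$ be the maximum possible size of a binary code $C\subseteq\{0,1\}^n$, of any length $n$, such that every Hamming ball of radius $(\tau_L+\varepsilon)n$ in $\{0,1\}^n$ contains fewer than $L$ codewords. Then there are constants $K_L,D_L$ with
$$m(L,\varepsilon)\le K_L\,\varepsilon^{-D_L}\qquad(0<\varepsilon\le 1).$$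
Hence, for any $c_L>D_L$, $m(L,\varepsilon)\le(1/\varepsilon)^{c_L}$ for all sufficiently small $\varepsilon>0$.

Let us unpack this. A binary code of length $n$ is just a subset of $\{0,1\}^n$, and the Hamming distance of two words is the number of coordinates in which they differ. A code is called *$\langle L$-list decodable with normalized radius $\tau$* if every Hamming ball of radius $\tau n$ contains fewer than $L$ codewords. For $L=2$ this says that balls of radius $\tau n$ never contain two codewords, which is the usual condition for unique decoding.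

The number $\tau_L$ is a threshold: for every $\tau<\tau_L$ there are such codes of positive rate, while for every $\tau>\tau_L$ such codes have bounded size. The formula for $\tau_L$ is a known theorem of Blinovsky. Some values are
$$\tau_2=\tau_3=\tfrac14,\qquad \tau_4=\tau_5=\tfrac12-\tfrac{6}{32}=\tfrac5{16},\qquad \tau_6=\tau_7=\tfrac12-\tfrac{20}{128}=\tfrac{11}{32}.$$
So $m(L,\varepsilon)$ is finite for each $\varepsilon>0$, and the question is how fast it grows as the radius decreases to the threshold. The known results are: $m(L,\varepsilon)=\Theta_L(1/\varepsilon)$ for every even $L$; $m(3,\varepsilon)=\Theta(1/\varepsilon^{3/2})$; and for odd $L>3$ a lower bound $\Omega_L(1/\varepsilon)$ together with an upper bound that is an iterated exponential in $1/\varepsilon$. The problem is posed in "Lovász, vectors, graphs and codes" (https://www.tau.ac.il/~nogaa/PDFS/ll70.pdf), where it is called plausible to conjecture that $m(L,\varepsilon)$ is bounded by a polynomial in $1/\varepsilon$ for any fixed $L$. Theorem 1 says that the conjecture is true.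 The exponents $D_L$ that come out of the proof are large, and the optimal exponent for odd $L\ge5$ is not determined here.

The same argument gives a statement at fixed length, and there the order of magnitude is sharp.

**Theorem 2.**
(i) For $L\ge 4$ there are $K,D,c,n_0$ such that for $n\ge n_0$ every code in $\{0,1\}^n$ of size at least $Kn^D$ has at least $L$ codewords in some ball of radius $\tau_Ln-c\sqrt n$.
(ii) The order $\sqrt n$ is optimal: for all integers $L\ge2$, $a\ge1$ there is $C_a$ such that for every large $n=2^q$ there is a code of length $n$ and size at least $n^a$ in which every ball of radius less than $\tau_Ln-C_a\sqrt n$ contains fewer than $L$ codewords.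

One reduction is immediate. Since $\tau_{2k}=\tau_{2k+1}$, a code with fewer than $2k$ words in every ball of radius $(\tau_{2k}+\varepsilon)n$ also has fewer than $2k+1$ words in every such ball. Hence $m(2k,\varepsilon)\le m(2k+1,\varepsilon)$, and for Theorem 1 only odd $L$ matter.

## 2. Small balls and weighted averages of words

To bound the size of a code we must find, in a large code, $L$ words that lie in a small ball. We first turn "lie in a small ball" into an inequality about averages.

Identify $\{0,1\}$ with $\{\pm1\}$, so that words are vectors $x\in\{\pm1\}^n$ with coordinates $x(\ell)$. Write $\mathbb E_\ell$ for the average over $\ell\in[n]$, and $\Delta_j$ for the simplex of probability vectors of length $j$. For words $x_1,\dots,x_L$ and $\omega\in\Delta_L$ put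
$$\Phi_\omega(x_1,\dots,x_L)=\mathbb E_\ell\Big|\sum_{i=1}^L\omega_ix_i(\ell)\Big|.$$

For $y\in[0,1]^n$ let $d(x_i,y)$ be the $\ell_1$ distance in $0/1$ notation; for $y$ in the cube $\{0,1\}^n$ it is the Hamming distance. For fixed $x_i$ it is affine in $y$. Fix $\omega$ and minimize $\sum_i\omega_id(x_i,y)$ over $y$. The coordinates separate, and in coordinate $\ell$ the best $y_\ell$ is a weighted majority, with cost the smaller of the two total weights, namely $\frac12\big(1-|\sum_i\omega_ix_i(\ell)|\big)$. So
$$\min_{y\in[0,1]^n}\sum_i\omega_id(x_i,y)=\frac n2\big(1-\Phi_\omega(x_1,\dots,x_L)\big).\tag{1}$$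
In particular every centre $y$ has $\max_id(x_i,y)\ge\frac n2(1-\Phi_\omega)$ for every $\omega$, because a maximum is at least a weighted average. The next lemma is the converse.

**Lemma 1.** If $\Phi_\omega(x_1,\dots,x_L)\ge\eta$ for all $\omega\in\Delta_L$, then $x_1,\dots,x_L$ lie in a Hamming ball with centre in the cube and radius $\frac{1-\eta}2n+L$.

*Proof.* The function $\sum_i\omega_id(x_i,y)$ is affine in $\omega$ and in $y$, over compact convex sets. By the minimax theorem and (1),
$$V:=\min_{y}\max_id(x_i,y)=\max_\omega\min_y\sum_i\omega_id(x_i,y)\le\frac{1-\eta}2n.$$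
The polytope $\{y\in[0,1]^n:d(x_i,y)\le V\text{ for all }i\}$ is nonempty, so it has a vertex. At a vertex, $n$ linearly independent constraints are tight. At most $L$ of them are distance constraints, so at least $n-L$ are constraints $y_\ell=0$ or $y_\ell=1$, for different $\ell$. Thus at most $L$ coordinates are fractional. Rounding them changes each distance by at most $L$. $\square$

*Example.* For $L=2$ and two words at distance $d$, $\Phi_\omega=(1-\frac dn)+\frac dn|\omega_1-\omega_2|$. The minimum over $\omega$ is $1-\frac dn$, and Lemma 1 gives radius $\frac d2+2$; of course a midpoint does it with $\lceil d/2\rceil$.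

Put
$$\theta=1-2\tau_L=\binom{2k}k4^{-k}.$$
A bound $\Phi_\omega\ge\theta+g$ for all $\omega$ gives a ball of radius $\tau_Ln-\frac g2n+L$. So the task is to find $L$ words for which $\min_\omega\Phi_\omega$ is not much below $\theta$.

## 3. Two and three codewords by hand

**Lemma 2.** Let $0<\varepsilon\le1$. If $q$ distinct words in $\{\pm1\}^n$ have pairwise inner products $<2-4\varepsilon n$, then $q\le4/\varepsilon$.

*Proof.* Suppose first $n\ge1/\varepsilon$. Then $2\le2\varepsilon n$, so the inner products are at most $-2\varepsilon n$. Summing over all pairs, $0\le|\sum x|^2\le qn-2\varepsilon n\,q(q-1)$, which gives $q\le1+\frac1{2\varepsilon}\le\frac4\varepsilon$.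

Suppose next $2\le n<1/\varepsilon$. The inner products are integers less than $2$, hence at most $1$. At least half of the words share their first coordinate. Delete that coordinate from these words. What remains are nonzero vectors in $\mathbb R^{n-1}$ with pairwise inner products $\le0$.

There are at most $2d$ nonzero vectors with pairwise nonpositive inner products in $\mathbb R^d$. This is clear for $d=1$. For $d>1$, fix one of them, $w$, and project the others to $w^\perp$. The new inner products are $\langle y,z\rangle-\langle y,w\rangle\langle z,w\rangle/|w|^2\le0$, since both $\langle y,w\rangle$ and $\langle z,w\rangle$ are $\le0$. At most one of the others projects to $0$: those that do are negative multiples of $w$, and two of them would have positive inner product. So all but two of the vectors give nonzero vectors in dimension $d-1$, and induction applies.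

Therefore $q/2\le2(n-1)$ and $q\le4n\le4/\varepsilon$. Finally, if $n=1$ then $q\le2$. $\square$

**Two codewords.** Two words at distance $d$ lie in a ball of radius $\lceil d/2\rceil$. So in a code with fewer than $2$ words in every ball of radius $(\frac14+\varepsilon)n$, each pair has $\frac{d+1}2\ge\lceil d/2\rceil>(\frac14+\varepsilon)n$. The inner product is then $n-2d<2-4\varepsilon n$, and Lemma 2 gives at most $4/\varepsilon$ words.

**Three codewords.** This case is needed for Theorem 1, since the main argument will require $k\ge2$. First, *three points with maximal pairwise distance $d$ lie in a ball of radius $\lceil d/2\rceil$.* Take the coordinatewise majority point and let $\alpha_1\ge\alpha_2\ge\alpha_3$ be the distances of the points from it. In each coordinate at most one point is in the minority, so points $i\ne j$ have distance $\alpha_i+\alpha_j$, and $d=\alpha_1+\alpha_2$. Now flip, in the majority point, $\lfloor(\alpha_1-\alpha_2)/2\rfloor$ of the $\alpha_1$ coordinates where point 1 is the minority. The distance to point 1 becomes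 $\lceil(\alpha_1+\alpha_2)/2\rceil=\lceil d/2\rceil$. The other two distances become at most $\alpha_2+\lfloor(\alpha_1-\alpha_2)/2\rfloor=\lfloor d/2\rfloor$.

Let a code of size $M$ have fewer than $3$ words in every ball of radius $(\frac14+\varepsilon)n$, with $0<\varepsilon\le1$. Every triple has $\lceil d/2\rceil>(\frac14+\varepsilon)n$, so it contains a pair at distance $>(\frac12+2\varepsilon)n-1$. Join two words if their distance is at most $(\frac12+2\varepsilon)n-1$. This graph is triangle-free. With $q=\lfloor\sqrt M\rfloor$ it has an independent set of size $q$: if some degree is at least $q$, a neighbourhood is independent; otherwise all degrees are at most $q-1$ and the greedy choice gives at least $M/q\ge q$ vertices. Inside the independent set the inner products are $<n-2\big((\frac12+2\varepsilon)n-1\big)=2-4\varepsilon n$. By Lemma 2, $q\le4/\varepsilon$, so $M<(q+1)^2\le25\,\varepsilon^{-2}$. Thus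
$$m(2,\varepsilon)\le m(3,\varepsilon)\le25\,\varepsilon^{-2},$$
which is Theorem 1 for $L=2,3$.

**Why pairwise distances do not suffice for four words.** Let $n=8N$, and let $x_1,x_2,x_3$ take each of the eight sign patterns on exactly $N$ coordinates. Put $x_4=x_1x_2x_3$ (coordinatewise product) or $x_4'=-x_1x_2x_3$. In both cases all six pairwise distances are $n/2$. With $x_4$, the number of minus signs in each coordinate is even, so the coordinate sum is $\pm4$ on $\frac14$ of the coordinates and $0$ elsewhere. Hence $\Phi_\omega=\frac14$ for uniform $\omega$, and by (1) no ball of radius less than $\frac38n$ contains the four words. With $x_4'$ the number of minus signs is odd and the sum is always $\pm2$, so $\Phi_\omega=\frac12$ for uniform $\omega$. All eight odd patterns occur equally often, so $\Phi_\omega$ is a convex function of $\omega$, invariant under permutations, and therefore minimal at the uniform vector. By Lemma 1 these four words lie in a ball of radius $\frac n4+4$. So the correlations of four words at once matter, and we need a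 tool that keeps track of them.

## 4. The Fourier expansion and the average over independent signs

Let $\sigma=(\sigma_1,\dots,\sigma_L)$ be independent uniform signs. For $\omega\in\Delta_L$ let $g_\omega(\sigma)=|\sum_i\omega_i\sigma_i|$. This is an even function on $\{\pm1\}^L$ with values in $[0,1]$, so its Fourier coefficients $\hat g_\omega(R)=\mathbb E\,g_\omega(\sigma)\prod_{i\in R}\sigma_i$ satisfy $|\hat g_\omega(R)|\le1$, and $\hat g_\omega(R)=0$ for odd $|R|$. Put
$$f(\omega)=\hat g_\omega(\emptyset)=\mathbb E\Big|\sum_i\omega_i\sigma_i\Big|,\qquad\rho_R=\mathbb E_\ell\prod_{i\in R}x_i(\ell).$$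
Expanding $g_\omega$ at $(x_1(\ell),\dots,x_L(\ell))$ and averaging over $\ell$,
$$\Phi_\omega(x_1,\dots,x_L)=f(\omega)+\sum_{\emptyset\ne R,\ |R|\text{ even}}\hat g_\omega(R)\,\rho_R.\tag{2}$$
This holds for every $L\ge2$. The main term $f$ is the value for "independent" words.

**Lemma 3.** Let $k\ge1$. On $\Delta_{2k+1}$ we have $f\ge\theta$, with $f=\theta$ at the uniform vector. The analogous function $f_{2k}$ on $\Delta_{2k}$ satisfies $f_{2k}\ge\theta$, with equality exactly at the uniform vector.

*Proof.* Let $S_j$ be a sum of $j$ independent uniform signs, and $\operatorname{sgn}0=0$. The function $f$ is convex and symmetric. The uniform vector is the average of all permutations of any $\omega$, so $f$ is minimal there, with value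
$$\frac{\mathbb E|S_{2k+1}|}{2k+1}=\mathbb E[\operatorname{sgn}(S_{2k+1})\sigma_1].$$
Condition on the sum $S'$ of the other $2k$ signs, which is even. If $S'=0$, the quantity is $1$. Otherwise $|S'|\ge2$, the sign of the total is that of $S'$, and averaging over $\sigma_1$ gives $0$. So the value is $P(S_{2k}=0)=\theta$.

For $2k$ signs with sum $S$, condition on the sum $S'$ of the $2k-1$ signs other than $\sigma_i$. If $|S'|=1$, then $\operatorname{sgn}(S)\sigma_i$ is $1$ or $0$ with probability $\frac12$ each. If $|S'|\ge3$ the average is $0$. Hence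
$$\mathbb E[\operatorname{sgn}(S)\sigma_i]=\tfrac12P(|S_{2k-1}|=1)=\binom{2k-1}k2^{-(2k-1)}=\binom{2k}k2^{-2k}=\theta.$$
Write $\omega=u+\zeta$ with $u$ uniform and $\sum\zeta_i=0$. Use $|\omega\cdot\sigma|\ge\operatorname{sgn}(S)\,\omega\cdot\sigma$ where $S\ne0$, and $u\cdot\sigma=0$ where $S=0$:
$$f_{2k}(\omega)\ge\mathbb E[\operatorname{sgn}(S)\,\omega\cdot\sigma]+\mathbb E[|\omega\cdot\sigma|;S=0]=\theta+\mathbb E[|\zeta\cdot\sigma|;S=0]\ge\theta.$$
For $\zeta=0$ the first inequality is an equality, so $f_{2k}(u)=\theta$. If $f_{2k}(\omega)=\theta$, then $\zeta\cdot\sigma=0$ for every balanced $\sigma$. Exchanging two coordinates $i,j$ of opposite sign in $\sigma$ changes $\zeta\cdot\sigma$ by $\pm2(\zeta_i-\zeta_j)$, so $\zeta_i=\zeta_j$. All $\zeta_i$ are equal with sum $0$, so $\zeta=0$. $\square$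

*Example, $L=5$.* Here $\theta=\frac38$. Indeed $\mathbb E|S_5|/5=\frac15\cdot\frac{2\cdot5+10\cdot3+20\cdot1}{32}=\frac38$. But also $\omega=(0,\frac14,\frac14,\frac14,\frac14)$ has $f(\omega)=\mathbb E|S_4|/4=\frac14\cdot\frac{2\cdot4+8\cdot2}{16}=\frac38$. So for odd $L$ the minimum of $f$ is attained at several places: one of the words may be ignored at no cost. This will matter in Section 6.

From now on $L=2k+1$ with $k\ge2$, unless stated otherwise.

## 5. Independent sampling and the correlation $T$

The natural first attempt is to draw $x_1,\dots,x_L$ independently from the code and hope that all $\rho_R$ are small. We need a measure of how small they are.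

**Definition.** For $x,y\in\{\pm1\}^n$ put $v_x=x/\sqrt n$ and $p(x,y)=\langle v_x,v_y\rangle=\mathbb E_\ell\,x(\ell)y(\ell)$. For a finite nonempty $U\subset\{\pm1\}^n$ let $x,y$ be independent uniform elements of $U$ (repetition allowed), $\bar v=\mathbb E_{x\in U}v_x$, and
$$s(U)=\mathbb E\,p(x,y)=|\bar v|^2,\qquad T(U)=\big(\mathbb E\,p(x,y)^2\big)^{1/2}.$$

So $s$ measures a common bias and $T$ the typical size of a correlation. Clearly $0\le s\le T\le1$. Moreover $T^2=\operatorname{tr}\big((\mathbb Ev_xv_x^\top)^2\big)$, and $\mathbb Ev_xv_x^\top$ is an $n\times n$ positive semidefinite matrix of trace $1$. By Cauchy–Schwarz for its eigenvalues,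
$$T(U)\ge n^{-1/2}>0 .$$

**Definition.** The kernel of $U$ is $\kappa_U(\ell,\ell')=\mathbb E_{x\in U}\,x(\ell)x(\ell')\in[-1,1]$.

Expanding the square, $\mathbb E_{\ell,\ell'}\kappa_U^2=\mathbb E_{x,y}\mathbb E_{\ell,\ell'}x(\ell)x(\ell')y(\ell)y(\ell')=\mathbb E\,p(x,y)^2=T(U)^2$. By Cauchy–Schwarz,
$$\mathbb E_{\ell,\ell'}|\kappa_U\kappa_V|\le T(U)T(V).\tag{3}$$

*Example.* Let $\beta n$ be an integer strictly between $0$ and $n$. Let $U_\beta$ be the set of all words that are $+1$ on the first $\beta n$ coordinates, and $U'_\beta$ the set of all words that are *constant* on the first $\beta n$ coordinates. Both have the same kernel: it is $1$ if $\ell,\ell'\le\beta n$ or $\ell=\ell'$, and $0$ otherwise. So both have $T^2=\beta^2+\frac{1-\beta}n$. But $s(U_\beta)=\beta$, while $s(U'_\beta)=0$.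

**Lemma 4.** If $|U|\ge2L^2$, then $U$ contains distinct $x_1,\dots,x_L$ with $\Phi_\omega(x_1,\dots,x_L)\ge\theta-2^{L+2}T(U)$ for all $\omega\in\Delta_L$.

*Proof.* Let the $x_i$ be iid uniform in $U$. For nonempty even $R$, averaging $\rho_R^2=\mathbb E_{\ell,\ell'}\prod_{i\in R}x_i(\ell)x_i(\ell')$ gives $\mathbb E\rho_R^2=\mathbb E_{\ell,\ell'}\kappa_U^{|R|}\le\mathbb E_{\ell,\ell'}\kappa_U^2=T^2$. Hence $\mathbb E|\rho_R|\le T$. There are fewer than $2^{L-1}$ such $R$, so by Markov $P\big(\sum_R|\rho_R|>2^{L+2}T\big)\le\frac18$. The $x_i$ fail to be distinct with probability at most $\binom L2/|U|\le\frac14$. So some distinct $x_i$ have $\sum_R|\rho_R|\le2^{L+2}T$. Apply (2) with $f\ge\theta$ and $|\hat g_\omega(R)|\le1$. $\square$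

**Where this stops.** In Theorem 1 we may lose at most about $2\varepsilon$ in $\Phi_\omega$. Lemma 4 is enough when $T$ is at most a small multiple of $\varepsilon$. But $T(U)\ge n^{-1/2}$ for every $U$. So if $n$ is less than a certain constant times $\varepsilon^{-2}$, the bound in Lemma 4 is too weak for the whole code and for each of its subsets, and no passage to a subset can repair it. Correlations of size $T$ are there; the only way forward is to make them work for us. The next theorem says that this can always be done in a large code: instead of losing a multiple of $T$ we gain one.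

**Theorem 3.** Let $L=2k+1$, $k\ge2$, $\theta=\binom{2k}k4^{-k}=1-2\tau_L$. There are $C_1,D,c_1>0$ depending only on $L$ such that every $C\subset\{\pm1\}^n$ with $|C|\ge C_1T(C)^{-D}$ contains distinct $x_1,\dots,x_L$ with
$$\mathbb E_\ell\Big|\sum_i\omega_ix_i(\ell)\Big|\ge\theta+c_1T(C)\qquad\text{for all }\omega\in\Delta_L.$$

**Theorem 3 implies Theorem 1.** By Sections 1 and 3 only odd $L=2k+1\ge5$ remains. Let $C$ be nonempty of length $n$ and size $M$, with fewer than $L$ codewords in every ball of radius $(\tau_L+\varepsilon)n$, $0<\varepsilon\le1$. Put $T=T(C)$ and $c_4=2^{-L-2}$.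

If $n<4L^2/c_1^2$, then $M\le2^n\le2^{4L^2/c_1^2}$. So let $n\ge4L^2/c_1^2$.

*The size is polynomial in $1/T$.* Suppose $M\ge C_1T^{-D}$. By Theorem 3 and Lemma 1 there are $L$ distinct codewords in a ball of radius
$$\tau_Ln-\frac{c_1}2Tn+L\le\tau_Ln-\frac{c_1}2\sqrt n+L\le\tau_Ln,$$
where we used $T\ge n^{-1/2}$ and then $n\ge4L^2/c_1^2$. This is a contradiction. So $M<C_1T^{-D}$.

*If $T\ge c_4\varepsilon$*, we get $M<C_1(c_4\varepsilon)^{-D}$.

*If $T<c_4\varepsilon$*, then $M<2L^2$. Otherwise Lemma 4 gives distinct codewords with $\Phi_\omega\ge\theta-2^{L+2}T\ge\theta-\varepsilon$ for all $\omega$. By Lemma 1 they lie in a ball of radius $\tau_Ln+\frac{\varepsilon n}2+L$. From $n^{-1/2}\le T<c_4\varepsilon$ we have $n>2^{2L+4}\varepsilon^{-2}\ge2L/\varepsilon$, so $L\le\frac{\varepsilon n}2$ and the radius is at most $(\tau_L+\varepsilon)n$, a contradiction.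

Altogether $M\le K_L\varepsilon^{-D}$ with $K_L=\max\big(2^{4L^2/c_1^2},\,C_1c_4^{-D},\,2L^2\big)$. The last sentence of Theorem 1 follows since $K_L\le\varepsilon^{-(c_L-D_L)}$ for small $\varepsilon$. $\blacksquare$

**Theorem 3 implies Theorem 2(i).** For even $L\ge4$ replace $L$ by $L+1$, which has the same $\tau$ and asks for more codewords. So let $L\ge5$ be odd. If $|C|\ge C_1n^{D/2}$, then $|C|\ge C_1T(C)^{-D}$ because $T(C)\ge n^{-1/2}$. Theorem 3 and Lemma 1 give $L$ codewords in a ball of radius $\tau_Ln-\frac{c_1}2\sqrt n+L\le\tau_Ln-\frac{c_1}4\sqrt n$ for large $n$. $\blacksquare$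

The next five sections prove Theorem 3.

## 6. One correlated pair gains nothing, $k$ disjoint pairs gain

Suppose the code has two words with correlation $p(x_1,x_2)=h>0$. Complete them by $L-2$ words such that all other $\rho_R$ vanish. By (2), $\Phi_\omega=f(\omega)+\hat g_\omega(\{1,2\})h$. Is this $\ge\theta+ch$ for all $\omega$? No. Take $\omega_1=0$ and all other weights $\frac1{2k}$. Then $f(\omega)=f_{2k}(\text{uniform})=\theta$, and $\hat g_\omega(\{1,2\})=0$ because $g_\omega$ does not depend on $\sigma_1$. The weights escape by ignoring one word.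

To escape from $k$ *disjoint* pairs in this way, the weights would have to ignore a word of each pair. At most $k+1$ words would then carry weight. For $k\ge2$ this is fewer than $2k$, and then Lemma 3 gives $f(\omega)>\theta$, since such an $\omega$, viewed as a non-uniform vector in $\Delta_{2k}$, is not a minimizer. The following lemma makes this precise, including the possibility that $\hat g_\omega(\{i,j\})$ vanishes with both weights positive. Label $[L]$ as $0,a_1,b_1,\dots,a_k,b_k$.

**Lemma 5.**
(a) $\hat g_\omega(\{i,j\})\ge0$ for all $i\ne j$.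
(b) There is $c_0=c_0(k)\in(0,1]$ with
$$f(\omega)-\theta+\sum_{t=1}^k\hat g_\omega(\{a_t,b_t\})\ge c_0\qquad\text{for all }\omega\in\Delta_L.$$

*Proof.* (a) Let $Z=\sum_{l\ne i,j}\omega_l\sigma_l$, a symmetric random variable. Splitting according to $\sigma_i\sigma_j=\pm1$,
$$\hat g_\omega(\{i,j\})=\tfrac12\mathbb E|Z+\omega_i+\omega_j|-\tfrac12\mathbb E|Z+\omega_i-\omega_j|.$$
The function $a\mapsto\mathbb E|Z+a|$ is convex and even, hence nondecreasing in $|a|$, and $\omega_i+\omega_j\ge|\omega_i-\omega_j|$.

(b) The left side is continuous on a compact set and is $\ge0$ by Lemma 3 and (a). So it suffices to show that it has no zero. Suppose it vanishes at $\omega$. Then $f(\omega)=\theta$ and all $\hat g_\omega(\{a_t,b_t\})=0$. For each $t$,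
$$\theta=f(\omega)+\hat g_\omega(\{a_t,b_t\})=\mathbb E[g_\omega\,(1+\sigma_{a_t}\sigma_{b_t})]=\mathbb E[g_\omega\mid\sigma_{a_t}=\sigma_{b_t}]=f_{2k}(\omega^{(t)}),$$
where $\omega^{(t)}\in\Delta_{2k}$ merges the weights of $a_t,b_t$ into their sum. By Lemma 3, $\omega^{(t)}$ is uniform. From $t=1$ we get $\omega_{a_2}=\omega_{b_2}=\frac1{2k}$. From $t=2$ we get $\omega_{a_2}+\omega_{b_2}=\frac1{2k}$. This is a contradiction. $\square$

The proof uses $k\ge2$, and (b) is false for $k=1$: for $\omega_0=\omega_{a_1}=\frac12$, $\omega_{b_1}=0$ we have $f(\omega)=\frac12=\theta$ and $\hat g_\omega(\{a_1,b_1\})=0$. This is why $L=3$ was treated separately.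

*Example, $L=5$, $\omega$ uniform.* In units of $\frac15$, $Z=S_3$, and $\mathbb E|S_3+2|=\frac{5+3\cdot3+3\cdot1+1}8=\frac{18}8$, $\mathbb E|S_3|=\frac{12}8$. So $\hat g_\omega(\{i,j\})=\frac12\cdot\frac15\cdot\frac68=\frac3{40}$, and two pairs of correlation $h$ gain $\frac3{20}h$ at the uniform weights.

Put $\delta_0=c_02^{-L-1}$.

**Lemma 6.** Let $0<h\le1$. Suppose $(x_i)_{i\in[L]}$ satisfy $p(x_{a_t},x_{b_t})\ge h$ for all $t$, and $|\rho_R|\le\delta_0h$ for every other nonempty even $R$. Then $\Phi_\omega\ge\theta+\frac{c_0}2h$ for all $\omega\in\Delta_L$.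

*Proof.* Note $\rho_{\{a_t,b_t\}}=p(x_{a_t},x_{b_t})$. By (2), Lemma 5(a), and $f-\theta\ge h(f-\theta)$ (as $f\ge\theta$, $h\le1$),
$$\Phi_\omega-\theta\ge(f-\theta)+h\sum_t\hat g_\omega(\{a_t,b_t\})-2^L\delta_0h\ge hc_0-\tfrac{c_0}2h=\tfrac{c_0}2h.\qquad\square$$

So we want $k$ pairs with correlation at least $h\ge T$, on a background whose other correlations are all at most $\delta_0h$. Pairs alone are easy to find; a quiet background is the difficulty. Before that, we treat another source of gain.

## 7. A common bias gains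

If the words of $U$ share a bias, iid sampling itself gains. To say when the bias dominates, separate it from the rest.

**Definition (centering).** For fixed $U$ let $u_x=v_x-\bar v$, and $\Lambda=\mathbb E\,u_xu_x^\top$ with largest eigenvalue $\lambda$. Let $p_0(x,y)=\langle u_x,u_y\rangle$ and $\tau_0^2=\mathbb E\,p_0^2=\operatorname{tr}\Lambda^2$, with $\tau_0\ge0$. Write $\|p\|_q=(\mathbb E|p(x,y)|^q)^{1/q}$, and similarly for $p_0$.

We record three facts. First, $\lambda\le\tau_0$, since $\lambda^2\le\operatorname{tr}\Lambda^2$. Second, for $q\ge1$,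
$$p_0(x,y)=p(x,y)-\mathbb E_{y'}p(x,y')-\mathbb E_{x'}p(x',y)+\mathbb E\,p .$$
By Jensen each of the last three terms has $q$-norm at most $\|p\|_q$, so $\|p_0\|_q\le4\|p\|_q$. Third, $\mathbb Ev_xv_x^\top=\Lambda+\bar v\bar v^\top$, so
$$T^2=\tau_0^2+2\bar v^\top\Lambda\bar v+s^2\le\tau_0^2+2\tau_0s+s^2,\qquad\text{that is}\qquad T\le\tau_0+s.\tag{4}$$

*Example.* For $U_\beta$ from Section 5, $\Lambda$ is diagonal with entries $0$ on the first $\beta n$ coordinates and $\frac1n$ elsewhere, so $\tau_0^2=\frac{1-\beta}n$, while $s=\beta$: for large $n$ the bias dominates. For $U'_\beta$, $s=0$ and $\tau_0=T$.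

**Lemma 7.** Let $\delta=2^{-2L-12}/L$. If $\tau_0(U)\le\delta s(U)$ and $|U|\ge2L^2$, then $U$ contains distinct $x_1,\dots,x_L$ with $\Phi_\omega\ge\theta+\frac1{16}T(U)$ for all $\omega\in\Delta_L$.

*Proof.* **Step 1: biased signs.** This step shows what a bias $b$ gains in one coordinate. Let $X_1,\dots,X_L$ be iid $\pm1$ with mean $b$. The function $\omega\mapsto\mathbb E|\omega\cdot X|$ is convex and symmetric, hence at least its value $\alpha(b)/L$ at the uniform vector, where $\alpha(b)=\mathbb E|\sum_{i\le L}X_i|$. Let $b\in[0,1)$ and $S=\sum_{i\le2k}X_i$, which is even. The expectation $\mathbb E|\sum X_i|$ is affine in each of the $L$ means separately, so differentiating in each mean,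
$$\alpha'(b)=L\cdot\tfrac12\,\mathbb E\big(|S+1|-|S-1|\big)=L\,\mathbb E\operatorname{sgn}(S).$$
For $1\le j\le k$, $P(S=2j)/P(S=-2j)=\big(\frac{1+b}{1-b}\big)^{2j}\ge\frac{1+b}{1-b}$, which means $P(S=2j)-P(S=-2j)\ge b\,\big(P(S=2j)+P(S=-2j)\big)$. Summing over $j$, $\mathbb E\operatorname{sgn}S\ge b\,P(S\ne0)$. As $P(S=0)=\binom{2k}k\big(\frac{1-b^2}4\big)^k\le\theta\le\frac12$, we get $\mathbb E\operatorname{sgn}S\ge\frac b2$. Integrating, and using symmetry $b\mapsto-b$ and continuity, $\alpha(b)\ge\alpha(0)+\frac{Lb^2}4$ on $[-1,1]$. Since $\alpha(0)=L\theta$ by Lemma 3, $\mathbb E|\omega\cdot X|\ge\theta+\frac{b^2}4$.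

**Step 2: the mean of $\Phi_\omega$.** Let $x_1,\dots,x_L$ be iid uniform in $U$ and $b(\ell)=\mathbb E_{x\in U}x(\ell)$. Given $\ell$, the $x_i(\ell)$ are iid with mean $b(\ell)$, and $\mathbb E_\ell b(\ell)^2=|\bar v|^2=s$. By Step 1, $\mathbb E\,\Phi_\omega\ge\theta+\frac s4$ for each $\omega$.

**Step 3: the deviation, for all $\omega$ at once.** By (2), $|\Phi_\omega-\mathbb E\Phi_\omega|\le W:=\sum_R|\rho_R-\mathbb E\rho_R|$ over nonempty even $R$, and $W$ does not depend on $\omega$. We bound the variances. Let $|R|=j\ge2$ be even, $\kappa=\kappa_U$, $\beta(\ell,\ell')=b(\ell)b(\ell')$ and $\kappa_0=\kappa-\beta$. Then $\mathbb E\rho_R^2=\mathbb E_{\ell,\ell'}\kappa^j$ and $(\mathbb E\rho_R)^2=(\mathbb E_\ell b^j)^2=\mathbb E_{\ell,\ell'}\beta^j$. The number $\kappa_0(\ell,\ell')$ is $n$ times the $(\ell,\ell')$ entry of $\Lambda$, so $\mathbb E_{\ell,\ell'}\kappa_0^2=\operatorname{tr}\Lambda^2=\tau_0^2$. Also $\mathbb E_{\ell,\ell'}\beta^2=s^2$. As $|\kappa|,|\beta|\le1$ and $j\ge2$,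
$$|\kappa^j-\beta^j|\le j|\kappa_0|\max(|\kappa|,|\beta|)\le j|\kappa_0|\,(|\kappa_0|+|\beta|).$$
By Cauchy–Schwarz,
$$\operatorname{Var}\rho_R\le L(\tau_0^2+\tau_0s)\le L(\delta^2+\delta)s^2\le2L\delta s^2.$$
Hence $\mathbb EW\le2^L\sqrt{2L\delta}\,s=2^L\cdot\sqrt2\cdot2^{-L-6}s=\frac{\sqrt2}{64}s$.

**Step 4: conclusion.** We have $s>0$, since otherwise $\tau_0=0$ and $T=0$ by (4), which is impossible. By Markov $P(W>\frac s8)\le\frac{\sqrt2}8<\frac14$. The $x_i$ are not distinct with probability at most $\frac{L^2}{2|U|}\le\frac14$. So some distinct $x_i$ have $\Phi_\omega\ge\theta+\frac s4-\frac s8=\theta+\frac s8$ for all $\omega$. By (4), $T\le\tau_0+s\le2s$, so $\frac s8\ge\frac T{16}$. $\square$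

## 8. A potential that trades size for correlation

Return to the search for correlated pairs on a quiet background. Sets in a code need not be quiet at the level $h$ of their correlated pairs.

*Example.* Split the $n$ coordinates into $N$ blocks of equal size. Let $U$ be the union over $j\in[N]$ of the sets of words that are $+1$ on block $j$; as a random model, choose $j$ uniformly, then fill the other blocks with independent signs. (We use this weighted model only as an illustration.) For fixed $N$ and $n\to\infty$, $p(x,y)$ is close to $\frac1N$ with probability $\frac1N$ (same $j$) and close to $0$ otherwise, because given the two block choices it is a constant plus $\frac1n$ times a sum of at most $n$ independent signs. So $T\to N^{-3/2}$, while pairs at level $h\approx\frac1N$ occur with probability about $\frac1N$. Thus $h/T\approx\sqrt N$ is large, but the neighbourhood at level $h$ of a word consists mainly of words with the same $j$, and there the correlations are again about $h$. The background inside a neighbourhood is not quiet. However,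 replacing the whole set by such a neighbourhood costs a factor $N$ in size and multiplies $T$ by about $\sqrt N$.

This suggests choosing $U\subset C$ to maximize $|U|\,T(U)^A$ with a large exponent $A$: then no subset of polynomially large relative size has much larger $T$. This is almost right. It fails on $U'_\beta$ from Section 5, the words constant on $\beta n$ coordinates. There the two halves, according to the constant, are $U_\beta$ and its mirror image, to which Lemma 7 applies for large $n$; so one would like to pass to a half. But $T$ does not change at all. What grows is $s$, from $0$ to $\beta$. So the potential must count both $T$ and $s$.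

**Definition.** For nonempty $U$ let $\Gamma(U)>0$ be the positive root $z$ of $z^2=T(U)^2+z\,s(U)$.

*Example.* $\Gamma(U'_\beta)=T$ with $T^2=\beta^2+\frac{1-\beta}n$, while $\Gamma(U_\beta)=\frac12\big(\beta+\sqrt{\beta^2+4T^2}\big)$. For fixed $\beta$ and large $n$ passing to the half multiplies $\Gamma$ by nearly $\frac{1+\sqrt5}2$.

The polynomial $z^2-zs-T^2$ equals $-Ts\le0$ at $z=T$ and $3T^2-2Ts>0$ at $z=2T$, since $s\le T$. So
$$T\le\Gamma\le2T\le2 .$$

**Constants.** These depend only on $L$ and are chosen in this order: $c_0,\delta_0$ from Section 6, and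
$$\delta_1=\delta_02^{-L/2-1},\quad H=\frac{16}{\delta_1^2}>1,\quad B=2H,\quad\delta\text{ from Lemma 7},\quad r=\Big\lceil\Big(\frac{32B}\delta\Big)^2\Big\rceil,\quad m=2r+1,$$
$$c_2=\frac\delta{2\sqrt{2r}},\qquad c_3=\frac{c_2^2}{16B^2},\qquad c=\frac{c_2c_3}2<1,$$
and $A\ge2(m+1)$ so large that $\frac{c_3}4\big(1+\frac c3\big)^A>1$. Note $2r\ge4$.

**A test for growth of $\Gamma$.** To compare $\Gamma$ of a subset with a given number $\beta>0$, we use:
$$\text{if }\ T(U')^2+\beta s(U')\ge(1+c)\beta^2,\ \text{ then }\ \Gamma(U')\ge\big(1+\tfrac c3\big)\beta.\tag{5}$$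
Indeed, for $\phi(z)=z^2-zs(U')-T(U')^2$,
$$\phi\big((1+\tfrac c3)\beta\big)\le(1+\tfrac c3)^2\beta^2-\beta s(U')-T(U')^2\le\beta^2\Big(\big(1+\tfrac c3\big)^2-1-c\Big)=\beta^2\Big(\frac{c^2}9-\frac c3\Big)<0,$$
so $(1+\frac c3)\beta$ lies below the positive root.

**The extremal set.** Let $T_0=T(C)$, and choose a nonempty $U\subset C$ maximizing $|U|\,\Gamma(U)^A$. Then
$$|U'|\,\Gamma(U')^A\le|U|\,\Gamma(U)^A\qquad\text{for every nonempty }U'\subset U.\tag{6}$$
Put $D=A+m+1$ and $C_1=\max(2^{A+m+2},\,2^{A+1}L^2)$, and let $|C|\ge C_1T_0^{-D}$. We check that $U$ is still large. Since $|U|\Gamma(U)^A\ge|C|\Gamma(C)^A\ge|C|T_0^A$ and $|U|\le|C|$, we have $\Gamma(U)\ge\Gamma(C)\ge T_0$. Hence $T:=T(U)\ge\frac12\Gamma(U)\ge\frac{T_0}2$. As $\Gamma(U)\le2$, also $|U|\ge2^{-A}|C|T_0^A\ge2^{-A}C_1T_0^{-(m+1)}$. By the choice of $C_1$, and $T_0^{-(m+1)}\ge2^{-(m+1)}T^{-(m+1)}$ and $T_0\le1$,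
$$|U|\ge2T^{-(m+1)},\qquad|U|\ge2L^2.\tag{7}$$

From here on all quantities $s,T,p,p_0,\tau_0,\Lambda,\lambda$ refer to $U$. We shall find distinct $x_i\in U$ with $\Phi_\omega\ge\theta+c_*T$ for all $\omega$, where $c_*=\min(\frac1{16},\frac{c_0}2)$. As $T\ge\frac{T_0}2$, this proves Theorem 3 with $c_1=\frac{c_*}2$. There are three cases:

1. $\tau_0\le\delta s$;
2. $\|p\|_{2r}\ge BT$;
3. $\tau_0>\delta s$ and $\|p\|_{2r}<BT$.

They are exhaustive. In Case 1 the bias dominates, and Lemma 7 with (7) gives $\Phi_\omega\ge\theta+\frac1{16}T$. Case 2 says that correlations have a heavy tail, and there we find good pairs. Case 3 contradicts (6).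

## 9. Heavy tails: pairs at a level $h$ far above $T$

Assume $\|p\|_{2r}\ge BT$.

**Step 1: a level $h$.** We look for $h$ much larger than $T$ at which positive correlations are not too rare. As $m=2r+1$ is odd, $\mathbb E\,p^m=|\mathbb E\,v_x^{\otimes m}|^2\ge0$; here $v^{\otimes m}$ is the tensor power, with $\langle v^{\otimes m},w^{\otimes m}\rangle=\langle v,w\rangle^m$. So positive correlations carry at least half of the $m$-th absolute moment:
$$\mathbb E\,p_+^m=\tfrac12\big(\mathbb E|p|^m+\mathbb E\,p^m\big)\ge\tfrac12\|p\|_{2r}^m\ge\tfrac12(2HT)^m .$$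
Since $p_+\le1$, this forces $HT\le1$: otherwise $\mathbb E\,p_+^m\le1<(HT)^m<\frac12(2HT)^m$. We claim that
$$\text{there is }h\in[HT,1]\ \text{ with }\ P(p(x,y)\ge h)\ge d:=(T/h)^{m+1}.$$
If not, then
$$\mathbb E\,p_+^m=\int_0^1mz^{m-1}P(p\ge z)\,dz\le(HT)^m+\int_{HT}^\infty mT^{m+1}z^{-2}\,dz=T^m\Big(H^m+\frac mH\Big)<\tfrac12(2HT)^m,$$
a contradiction. The last inequality says $\frac mH<(2^{m-1}-1)H^m$, which holds as $H>1$ and $2^{m-1}-1\ge m$ for $m\ge3$. Fix such an $h$. Note $d\le1$ because $h\ge HT\ge T$.

**Step 2: many words with large neighbourhoods.** We pass from pairs to neighbourhoods and remove the diagonal $x=y$. By (7), $d\ge T^{m+1}\ge\frac2{|U|}$, so $P(x=y)=\frac1{|U|}\le\frac d2$ and $P(p(x,y)\ge h,\ x\ne y)\ge\frac d2$. Let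
$$N(x)=\{y\in U\setminus\{x\}:p(x,y)\ge h\},\qquad I=\{x\in U:|N(x)|\ge\tfrac d4|U|\}.$$
Splitting according to $x\in I$ or not, $\frac d2\le\frac{|I|}{|U|}+\frac d4$, so $|I|\ge\frac d4|U|$. In particular $I$ is nonempty.

**Step 3: large subsets are quiet at level $h$.** This is where extremality enters. We claim that every $U'\subset U$ with $|U'|\ge\frac d4|U|$ has $T(U')<\delta_1h$. If not, $\Gamma(U')\ge T(U')\ge\delta_1h$. Since $\Gamma(U)\le2T$ and $(h/T)^{1/2}\ge H^{1/2}=4/\delta_1$,
$$\frac{\Gamma(U')}{\Gamma(U)}\ge\frac{\delta_1h}{2T}=\Big(\frac hT\Big)^{1/2}\cdot\frac{\delta_1}2\Big(\frac hT\Big)^{1/2}\ge2\Big(\frac hT\Big)^{1/2}.$$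
Hence
$$\frac{|U'|\,\Gamma(U')^A}{|U|\,\Gamma(U)^A}\ge\frac14\Big(\frac Th\Big)^{m+1}2^A\Big(\frac hT\Big)^{A/2}=\frac14\,2^A\Big(\frac hT\Big)^{A/2-m-1}>1,$$
because $A\ge2(m+1)$ and $h\ge T$. This contradicts (6).

So $T(I)<\delta_1h$, and $T(N(x))<\delta_1h$ for $x\in I$. Also $T(U)\le h/H\le\delta_1h$.

**Step 4: sampling.** We now build $k$ pairs and one extra word. Choose $x_{a_1},\dots,x_{a_k}$ iid uniform in $I$. Given these, choose $x_{b_t}$ uniform in $N(x_{a_t})$, independently over $t$. Choose $x_0$ uniform in $U$, independent of everything. By construction $p(x_{a_t},x_{b_t})\ge h$. We must show that all other correlations are small: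
$$\text{if }R\text{ is nonempty and even, and not one of the }\{a_t,b_t\},\text{ then }\ \mathbb E\rho_R^2\le\delta_1^2h^2.$$
Start from $\rho_R^2=\mathbb E_{\ell,\ell'}\prod_{i\in R}x_i(\ell)x_i(\ell')$. The plan is to find two labels in $R$ whose words are, after conditioning on suitable other variables, independent of each other and uniform in sets covered by Step 3, while the other words in the product are fixed or can be conditioned on as well. Averaging over the two words gives two kernels, and the remaining factors have modulus $1$; then (3) applies.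

- (i) *$R$ contains at least two of $0,b_1,\dots,b_k$.* Given all $x_{a_t}$, the words $x_0,x_{b_1},\dots,x_{b_k}$ are independent. Averaging over two of them lying in $R$, with the others conditioned on, yields two factors of the form $\kappa_{N(x_{a_t})}$ (with distinct $t$) or $\kappa_U$. By (3) the result is at most $(\delta_1h)^2$.
- (ii) *$R$ contains exactly one of $0,b_1,\dots,b_k$.* Since $|R|$ is even, $R$ contains an odd number of $a$'s. If the one is $0$, the words in $R$ are independent, and averaging over $x_0$ and one $x_{a_s}$ with $a_s\in R$ gives the bound $\mathbb E_{\ell,\ell'}|\kappa_U\kappa_I|\le\delta_1^2h^2$. If it is $b_t$, then since $R\ne\{a_t,b_t\}$ there is $a_s\in R$ with $s\ne t$. As $b_s\notin R$, the product does not involve $x_{b_s}$. Condition on all $x_{a_j}$ with $j\ne s$. Then $x_{a_s}$, uniform in $I$, and $x_{b_t}$, uniform in $N(x_{a_t})$, are independent, and all other words in the product are fixed. The bound is $\mathbb E_{\ell,\ell'}|\kappa_I\kappa_{N(x_{a_t})}|\le\delta_1^2h^2$ for each value of the conditioned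 words.
- (iii) *$R\subset\{a_1,\dots,a_k\}$.* Then $|R|\ge2$ is even, and $\mathbb E\rho_R^2=\mathbb E_{\ell,\ell'}\kappa_I^{|R|}\le T(I)^2\le\delta_1^2h^2$.

Only for $R=\{a_t,b_t\}$ does this fail, and there we want a large correlation.

**Step 5: conclusion of Case 2.** By Chebyshev and a union bound, the probability that some such $R$ has $|\rho_R|>\delta_0h$ is at most $2^L\delta_1^2/\delta_0^2=\frac14$. Fix an outcome with $|\rho_R|\le\delta_0h$ for all such $R$. The words are distinct: two labels not forming a pair $\{a_t,b_t\}$ carry words with $p\le\delta_0h<1$, and $x_{b_t}\ne x_{a_t}$ by the definition of $N$. Lemma 6 gives $\Phi_\omega\ge\theta+\frac{c_0}2h\ge\theta+\frac{c_0}2T$ for all $\omega$.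

## 10. No heavy tail and no bias: a large eigenvalue and a split

It remains to exclude Case 3. There $p$ has no heavy tail, but it is not governed by the bias. In the example $U'_\beta$ the covariance has an eigenvalue $\lambda=\beta$, comparable with $T$, with eigenvector constant on the block. We first show that such an eigenvalue must exist in general: if all eigenvalues of $\Lambda$ are small compared with $\tau_0$, then $p_0$ is at least about as spread out as the inner product of two Gaussian vectors of covariance $\Lambda$, whose $2r$-norm is of order $\sqrt r\,\tau_0$ in this range. For large $r$ this is a heavy tail.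

**Lemma 8.** If $r\ge1$ is an integer, $\tau_0>0$ and $\lambda\le\tau_0/\sqrt{2r}$, then $\|p_0\|_{2r}\ge\frac{\sqrt r}4\tau_0$.

*Proof.* **Step 1: comparison with a Gaussian.** Let $\gamma,\gamma'\sim N(0,\Lambda)$ be independent of each other and of $x$. The inner product of the tensors $\mathbb E\,u_x^{\otimes2r}$ and $\mathbb E\,\gamma^{\otimes2r}$ is $\mathbb E\langle u_x,\gamma\rangle^{2r}$, and their squared norms are $\mathbb E\,p_0^{2r}$ and $\mathbb E\langle\gamma,\gamma'\rangle^{2r}$. By Cauchy–Schwarz,
$$\big(\mathbb E\langle u_x,\gamma\rangle^{2r}\big)^2\le\mathbb E\,p_0^{2r}\cdot\mathbb E\langle\gamma,\gamma'\rangle^{2r}.$$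

**Step 2: the left side is large.** Given $x$, $\langle u_x,\gamma\rangle$ is Gaussian with variance $u_x^\top\Lambda u_x$, and a standard Gaussian has $2r$-th moment $(2r-1)!!$. By Jensen and $\mathbb E\,u_x^\top\Lambda u_x=\operatorname{tr}\Lambda^2=\tau_0^2$,
$$\mathbb E\langle u_x,\gamma\rangle^{2r}=(2r-1)!!\;\mathbb E(u_x^\top\Lambda u_x)^r\ge(2r-1)!!\;\tau_0^{2r}.$$

**Step 3: the Gaussian moment is not too large.** Given $\gamma$, $\langle\gamma,\gamma'\rangle$ is Gaussian with variance $\gamma^\top\Lambda\gamma$. In an eigenbasis this variance has the distribution of $Q=\sum_j\lambda_j^2\xi_j^2$, where $\lambda_j$ are the eigenvalues of $\Lambda$ and $\xi_j$ are independent standard Gaussians. So $\mathbb E\langle\gamma,\gamma'\rangle^{2r}=(2r-1)!!\;\mathbb E\,Q^r$. Let $\vartheta=r/(2\tau_0^2)$. Then $2\vartheta\lambda_j^2\le r\lambda^2/\tau_0^2\le\frac12$. On $[0,\frac12]$ we have $-\frac12\ln(1-z)\le z$, since the left side is convex, vanishes at $0$, and equals $\frac12\ln2<\frac12$ at $\frac12$. Hence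
$$\mathbb E\,e^{\vartheta Q}=\prod_j(1-2\vartheta\lambda_j^2)^{-1/2}\le e^{2\vartheta\sum_j\lambda_j^2}=e^{2\vartheta\tau_0^2}=e^r .$$
From $e^{\vartheta Q}\ge(\vartheta Q)^r/r!$ we get $\mathbb E\,Q^r\le r!\,\vartheta^{-r}e^r=r!\,\big(2e\tau_0^2/r\big)^r$.

**Step 4: conclusion.** Dividing, and using $(2r-1)!!\ge r!$,
$$\mathbb E\,p_0^{2r}\ge\frac{\big((2r-1)!!\big)^2\tau_0^{4r}}{(2r-1)!!\;r!\,(2e\tau_0^2/r)^r}=\frac{(2r-1)!!}{r!}\Big(\frac r{2e}\Big)^r\tau_0^{2r}\ge\Big(\frac r{2e}\Big)^r\tau_0^{2r},$$
and $\sqrt{1/(2e)}>\frac14$. $\square$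

**Excluding Case 3.** Let $\tau_0>\delta s$ and $\|p\|_{2r}<BT$. We derive a contradiction to (6).

**Step 1: a large eigenvalue.** We show $\lambda>c_2T$. First, $\tau_0>0$, and by (4), $T\le\tau_0+s\le(1+\frac1\delta)\tau_0\le\frac2\delta\tau_0$. If $\lambda\le\tau_0/\sqrt{2r}$, then Lemma 8 gives
$$\frac{\sqrt r}4\tau_0\le\|p_0\|_{2r}\le4\|p\|_{2r}<4BT\le\frac{8B}\delta\tau_0,$$
that is, $\sqrt r<32B/\delta$, contradicting the choice of $r$. So $\lambda>\tau_0/\sqrt{2r}\ge\frac\delta{2\sqrt{2r}}T=c_2T$.

**Step 2: the eigenvector coordinate has a large first moment.** Large variance alone would not give two large pieces; we also need that the variance does not come from few words. Let $e$ be a unit eigenvector of $\Lambda$ for $\lambda$ and $w_x=\langle u_x,e\rangle$. Then $\mathbb E\,w=0$ and $\mathbb E\,w^2=\lambda$. Since $e^{\otimes4}$ is a unit tensor and $2r\ge4$,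
$$\mathbb E\,w^4=\langle\mathbb E\,u_x^{\otimes4},e^{\otimes4}\rangle\le(\mathbb E\,p_0^4)^{1/2}=\|p_0\|_4^2\le(4\|p\|_{2r})^2<16B^2T^2\le\frac{16B^2\lambda^2}{c_2^2}=\frac{\lambda^2}{c_3}.$$
By Hölder, $\lambda=\mathbb E\,w^2\le(\mathbb E|w|)^{2/3}(\mathbb E\,w^4)^{1/3}$, so
$$(\mathbb E|w|)^2\ge\frac{\lambda^3}{\mathbb E\,w^4}\ge c_3\lambda\ge c_2c_3T.$$

**Step 3: the two pieces are large.** Let $U_+=\{x\in U:w_x>0\}$, $U_-=\{x\in U:w_x\le0\}$ and $\alpha=|U_+|/|U|$. Since $\mathbb E\,w=0$, $\mathbb E\,w_+=\mathbb E\,w_-=\frac12\mathbb E|w|$. By Cauchy–Schwarz, $\frac12\mathbb E|w|=\mathbb E\,w_+\le\sqrt{\alpha\lambda}$, and likewise $\frac12\mathbb E|w|\le\sqrt{(1-\alpha)\lambda}$. So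
$$\alpha,\ 1-\alpha\ \ge\ \frac{(\mathbb E|w|)^2}{4\lambda}\ge\frac{c_3}4 .$$

**Step 4: the bias grows on average, and $T^2$ does not drop.** Let $\bar v_\pm$ be the means of $v_x$ over $U_\pm$. Then
$$|\bar v_+-\bar v_-|\ge\langle\bar v_+-\bar v_-,e\rangle=\frac{\mathbb E|w|}{2\alpha}+\frac{\mathbb E|w|}{2(1-\alpha)}=\frac{\mathbb E|w|}{2\alpha(1-\alpha)} .$$
Since $\bar v=\alpha\bar v_++(1-\alpha)\bar v_-$, and $4\alpha(1-\alpha)\le1$,
$$\alpha s(U_+)+(1-\alpha)s(U_-)=s(U)+\alpha(1-\alpha)|\bar v_+-\bar v_-|^2\ge s(U)+(\mathbb E|w|)^2\ge s(U)+c_2c_3T.$$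
Also $T(\cdot)^2$ is the squared Frobenius norm of $\mathbb E\,v_xv_x^\top$, and this matrix for $U$ is the corresponding average of those for $U_+$ and $U_-$. By convexity, $\alpha T(U_+)^2+(1-\alpha)T(U_-)^2\ge T(U)^2$.

**Step 5: contradiction.** Let $\beta=\Gamma(U)\le2T$. Averaging $T^2+\beta s$ over the two pieces with weights $\alpha,1-\alpha$, for some sign
$$T(U_\pm)^2+\beta s(U_\pm)\ge T(U)^2+\beta s(U)+\beta c_2c_3T=\beta^2+\beta c_2c_3T\ge\beta^2+\tfrac{c_2c_3}2\beta^2=(1+c)\beta^2 .$$
By (5), $\Gamma(U_\pm)\ge(1+\frac c3)\Gamma(U)$ for this sign, while $|U_\pm|\ge\frac{c_3}4|U|$ by Step 3. Since $\frac{c_3}4(1+\frac c3)^A>1$, we get $|U_\pm|\Gamma(U_\pm)^A>|U|\Gamma(U)^A$, which contradicts (6).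

So Case 3 does not occur, and Theorem 3 is proved. With Section 5, Theorem 1 and Theorem 2(i) are proved. $\blacksquare$

## 11. Codes from trace polynomials: the order $\sqrt n$ is optimal

We prove Theorem 2(ii), for all $L\ge2$ and $a\ge1$. By (2), it is enough to have a large code in which all $\rho_R$ of any $L$ distinct words are $O(1/\sqrt n)$. We get it from a classical bound.

**Weil's bound.** If $\psi$ is a nontrivial additive character of a finite field $F$ and $g$ is a polynomial over $F$ whose degree is at least $1$ and coprime to the characteristic, then $\big|\sum_{y\in F}\psi(g(y))\big|\le(\deg g-1)\sqrt{|F|}$.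

**Step 1: the words.** Let $n=2^q$, $t=La$, $F=\mathbb F_{2^q}$. Let $G$ be the additive group of polynomials $\sum_{j\text{ odd},\,j\le2t-1}g_jy^j$ over $F$, so $|G|=n^t$. With coordinates indexed by $y\in F$, put $x_g=\big((-1)^{\operatorname{Tr}g(y)}\big)_{y\in F}$. A nonzero $g\in G$ has odd degree at most $2t-1$, so Weil's bound gives
$$|\mathbb E_y\,x_g(y)|\le\frac{2t-2}{\sqrt n}\qquad(0\ne g\in G).$$
Coordinatewise $x_gx_{g'}=x_{g+g'}$. In particular $g\mapsto x_g$ is injective for large $n$: if $x_g=x_{g'}$ with $g\ne g'$, then $x_{g+g'}$ is constant $1$, with average $1>\frac{2t-2}{\sqrt n}$. (For $t=1$ the group would consist of the linear polynomials $g_1y$, and the averages would be exactly $0$.)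

**Step 2: a subset without short relations.** We want products of at most $L$ words never to be trivial. Choose $\mathcal A\subset G$ greedily, each new element not a sum of at most $L-1$ distinct earlier ones (including the empty sum, which is $0$). There are at most $(|\mathcal A|+1)^{L-1}$ such sums, so the choice continues as long as $(|\mathcal A|+1)^{L-1}<|G|$. We obtain $|\mathcal A|\ge n^{t/(L-1)}-1\ge n^{t/L}=n^a$ for large $n$. No sum of between $1$ and $L$ distinct elements of $\mathcal A$ vanishes: otherwise, as the characteristic is $2$, the last chosen of them would be the sum of the others. Hence any $L$ distinct words $x_{g_1},\dots,x_{g_L}$ with $g_i\in\mathcal A$ have, for every nonempty $R$ of even size, $\prod_{i\in R}x_{g_i}=x_g$ with $g=\sum_{i\in R}g_i\ne0$, and so $|\rho_R|\le2t/\sqrt n$.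

**Step 3: no small ball contains $L$ of the words.** Take $\omega$ uniform. Then $f(\omega)=\theta=1-2\tau_L$ for both parities of $L$, by Lemma 3, which holds for all $k\ge1$. By (2),
$$\Phi_\omega\le\theta+2^L\cdot\frac{2t}{\sqrt n}=\theta+\frac{2^{L+1}t}{\sqrt n}.$$
For every centre, the maximal distance to the $L$ words is at least the average distance, which by (1) is at least
$$\frac n2(1-\Phi_\omega)\ge\tau_Ln-2^Lt\sqrt n .$$
So every ball of radius less than $\tau_Ln-2^LLa\sqrt n$ contains fewer than $L$ codewords of $\{x_g:g\in\mathcal A\}$. This is Theorem 2(ii) with $C_a=2^LLa$. $\blacksquare$
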